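# Congruence Distributivity Tested on Pairs of Subdirectly Irreducible Algebras

## 1. Varieties, subdirectly irreducible algebras, and Jónsson terms

Throughout, $\mathcal V$ is a variety of algebras, and "term" means a term in the language of $\mathcal V$. We assume $\mathcal V$ nontrivial: for the trivial variety everything below is immediate. We write $V(P)$ for the variety generated by $P$, and $V(P,Q)$ for the variety generated by $P$ and $Q$. Since $P$ and $Q$ are homomorphic images of $P\times Q$, we have $V(P,Q)=V(P\times Q)$.

**Congruence distributive (CD).** An algebra is CD if its congruence lattice is distributive; a variety is CD if all its members are. Subvarieties of a CD variety are CD. Vector spaces over a field $K$ (with the scalars as unary operations) do not form a CD variety. In $K^2$ let $\eta_1,\eta_2,\eta_3$ be the congruences given by the subspaces $K\times 0$, $0\times K$ and the diagonal. Any two of these subspaces meet in $0$ and together span $K^2$, so $\eta_1\wedge(\eta_2\vee\eta_3)=\eta_1$, while $(\eta_1\wedge\eta_2)\vee(\eta_1\wedge\eta_3)=0$.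

**Jónsson's theorem.** A variety $\mathcal W$ is CD if and only if there are ternary terms $d_0=x,\ d_1,\dots,d_m=z$ such that $\mathcal W$ satisfies
$$
\begin{aligned}
d_i(x,y,x)&\approx x &&\text{for all } i,\\
d_i(x,x,z)&\approx d_{i+1}(x,x,z) &&\text{for } i \text{ even},\\
d_i(x,z,z)&\approx d_{i+1}(x,z,z) &&\text{for } i \text{ odd}.
\end{aligned}
\tag{1}
$$
For lattices take $m=2$ and let $d_1$ be the median $(x\wedge y)\vee(y\wedge z)\vee(z\wedge x)$. It takes the value $u$ whenever two of its arguments equal $u$. So $d_1(x,y,x)=x$, $d_1(x,x,z)=x=d_0$ and $d_1(x,z,z)=z=d_2$. The same works for any *majority term*, that is, any term with these three properties.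

**Subdirectly irreducible (SI).** A nontrivial algebra $A$ is SI if there are $a\neq b$ in $A$ such that every nonzero congruence contains $(a,b)$. Every two-element algebra is SI. The group $\mathbb Z_4$ is SI, since every nonzero subgroup contains $2$. A vector space of dimension at least $2$ is not, since it has two lines meeting in $0$. By Birkhoff's theorem every algebra is a subdirect product of SI algebras. We shall produce SI algebras in the following way.

**Fact Z.** Let $\varepsilon\in\mathrm{Con}\,A$ and $(a,b)\notin\varepsilon$. By Zorn's lemma there is $\varphi\ge\varepsilon$ maximal with $(a,b)\notin\varphi$, because a union of a nonempty chain of congruences omitting $(a,b)$ is again one. Then $A/\varphi$ is SI: a nonzero congruence of $A/\varphi$ corresponds to a congruence strictly above $\varphi$, which contains $(a,b)$.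

**Residually finite.** A variety is residually finite if all its SI members are finite. Equivalently, distinct elements of any member are separated by a congruence of finite index. Indeed, if all SI members are finite, a subdirect representation supplies the separating congruences. Conversely, let $A$ be SI with $a\ne b$ in every nonzero congruence; a congruence of finite index separating $a$ from $b$ must be $0$, so $A$ is finite. Vector spaces over $\mathbb F_2$ form a residually finite variety, whose only SI member is the one-dimensional space. Vector spaces over $\mathbb Q$ do not, since the one-dimensional space is SI and infinite.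

**Finitely generated.** A variety is finitely generated if it is $V(P)$ for a finite algebra $P$. The $\mathbb F_2$-spaces are $V(\mathbb F_2)$. A variety generated by finitely many finite algebras is generated by their product, so it is finitely generated too.

**Free algebras and generated congruences.** $F_{\mathcal V}(X)$ is the free algebra on $X$; an identity in the variables $X$ holds in $\mathcal V$ exactly when it holds at the generators of $F_{\mathcal V}(X)$. For a set $X$ of pairs in $A$, $\mathrm{Cg}^A X$ is the congruence generated by $X$. Mal'cev's description says that $(a,b)\in\mathrm{Cg}^A X$ if and only if there are $a=u_0,u_1,\dots,u_l=b$, unary polynomials $q_j$ of $A$ and pairs $(c_j,e_j)\in X$ with $\{u_{j-1},u_j\}=\{q_j(c_j),q_j(e_j)\}$ for $1\le j\le l$. In a vector space unary polynomials have the form $w\mapsto\lambda w+v$, so one gets the expected answer: $(a,b)\in\mathrm{Cg}\{(c,e)\}$ exactly when $a-b$ is a multiple of $c-e$.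

## 2. Good terms and chains

Jónsson's conditions are of two kinds: each $d_i$ satisfies $d_i(x,y,x)\approx x$, and consecutive terms are linked. We separate the two.

**Definition (good).** A ternary term $d$ is *good on* $P\in\mathcal V$ if $P\models d(x,y,x)\approx x$.

The terms $x$ and $z$ are good on everything. The term $y$ is good only on trivial algebras. On the $\mathbb F_2$-space $\mathbb F_2$, a term $ax+by+cz$ satisfies $d(x,y,x)=(a+c)x+by$, so it is good exactly when $b=0$ and $a+c=1$; that is, only $x$ and $z$ are good.

**Definition (chain).** A *chain for* $\mathcal V$ is a finite sequence of ternary terms $D_1,\dots,D_l$ $(l\ge1)$ together with variables $s_j,s_j'$, $\{s_j,s_j'\}=\{x,z\}$, such that $\mathcal V$ satisfies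
$$
x\approx D_1(x,s_1,z),\qquad D_j(x,s_j',z)\approx D_{j+1}(x,s_{j+1},z)\ \ (1\le j<l),\qquad D_l(x,s_l',z)\approx z. \tag{2}
$$
A chain is *good on* $P$ if all its terms are good on $P$.

So the links hold throughout $\mathcal V$, while goodness may be local. Substituting $z:=x$ in (2) gives successively $x\approx D_1(x,x,x)\approx D_2(x,x,x)\approx\cdots$, hence
$$
\mathcal V\models D_j(x,x,x)\approx x\qquad(1\le j\le l). \tag{3}
$$
Thus the terms of a chain are idempotent in all of $\mathcal V$. This will matter.

*First examples.* The single term $D_1=y$ with $s_1=x$, $s_1'=z$ is a chain for every variety, good only on trivial algebras. If $\mathcal V$ is CD with Jónsson terms $d_0,\dots,d_m$, then $m\ge2$ (if $m=1$, (1) gives $x\approx z$), and $d_1,\dots,d_{m-1}$ is a chain good on all of $\mathcal V$, with $s_j=x$ for $j$ odd and $s_j=z$ for $j$ even. For $\mathbb F_2$-spaces no chain is good on $\mathbb F_2$: its terms would be $x$ or $z$, these satisfy $D(x,x,z)=D(x,z,z)$, and (2) would give $x\approx z$.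

*Running example.* Take ternary operation symbols $f_1,f_2,f_3,\dots$. Let $A_n$ be the algebra on $\{0,1\}$ in which $f_n$ is the majority operation and every other $f_i$ is the first projection. Let $\mathcal N$ be the variety generated by $A_1,A_2,\dots$. Then
$$
D_1=f_1(x,y,z),\qquad D_2=f_1(y,z,z),\qquad s_1=s_2=x,\ s_1'=s_2'=z
$$
is a chain for $\mathcal N$ that is good on $A_1$. For the links, $f_1(x,x,z)\approx x$ and $f_1(z,z,z)\approx z$ hold in every $A_n$, whether $f_1$ is majority or first projection there; so $D_1(x,x,z)\approx x$ and $D_2(x,z,z)\approx z$ hold in $\mathcal N$. The middle link $D_1(x,z,z)=f_1(x,z,z)=D_2(x,x,z)$ is literal. On $A_1$ we have $D_1(x,y,x)=f_1(x,y,x)=x$ and $D_2(x,y,x)=f_1(y,x,x)=x$. On $A_2$, however, $D_2(x,y,x)=y$. In the same way each $A_n$ has a good chain.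

## 3. Almost congruence distributive varieties

**Definition (ACD).** A variety $\mathcal V$ is *almost congruence distributive* if it is residually finite, every finitely generated subvariety of $\mathcal V$ is CD, but $\mathcal V$ itself is not CD.

Three varieties show each condition failing. Lattices fail the third, being CD. The $\mathbb F_2$-spaces are residually finite and not CD, but they form a finitely generated variety, so they fail the second. The $\mathbb Q$-spaces fail only the first: a finite $\mathbb Q$-space is $0$, so every finitely generated subvariety is trivial and hence CD, and the variety is not CD. So residual finiteness cannot simply be deleted from the definition if we hope to prove that no such variety exists.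

The question, from "The Shape of Congruence Lattices", where it is stated as remaining open, is: **is there an ACD variety?** As background, Kaarli and McKenzie proved that every affine complete variety, i.e. one in which every congruence preserving function on every member is a polynomial, is congruence distributive.

The answer is no.

**Theorem A.** Let $\mathcal V$ be residually finite and let every finitely generated subvariety of $\mathcal V$ be CD. Then $\mathcal V$ is CD. Hence there is no ACD variety.

Two stronger statements do not assume residual finiteness.

**Theorem B.** A variety $\mathcal V$ is CD if and only if $V(T_1,T_2)$ is CD for all SI algebras $T_1,T_2\in\mathcal V$.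

**Theorem C.** An idempotent variety $\mathcal V$ (every basic operation $f$ satisfies $f(x,\dots,x)\approx x$) is CD if and only if $V(T)$ is CD for every SI algebra $T\in\mathcal V$.

Theorem A is the case of Theorem B in which all SI members are finite, for then $V(T_1,T_2)=V(T_1\times T_2)$ is finitely generated. We still prove Theorem A directly first, since its proof is shorter.

## 4. Varieties with a finite two-generated free algebra

Suppose every finitely generated subvariety of $\mathcal V$ is CD. When is it obvious that $\mathcal V$ is CD?

If $\mathcal V$ is residually finite with only finitely many SI members up to isomorphism, then $\mathcal V$ is generated by their finite product. So $\mathcal V$ is finitely generated and there is nothing to prove.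

If $F=F_{\mathcal V}(x,z)$ is finite, then $V(F)$ is finitely generated, so it has Jónsson terms $d_0=x,d_1,\dots,d_m=z$. Each identity in (1) involves at most two variables, and an identity in two variables that holds in $F$ holds in $\mathcal V$. So the same terms work for $\mathcal V$.

What remains is the case where $F_{\mathcal V}(x,z)$ is infinite and there are infinitely many SI members. In $\mathcal N$ the free algebra on $x,z$ is indeed infinite: the elements $f_n(x,z,z)$ are pairwise distinct, because on $A_n$ the term $f_n(x,z,z)$ is $z$, while $f_k(x,z,z)$ with $k\ne n$ is $x$.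

## 5. Why Jónsson terms of many finite algebras do not glue

A sensible first attempt: each finite $P\in\mathcal V$ comes with Jónsson terms for $V(P)$; try to combine them into one sequence that works everywhere. This stops at an exchange of quantifiers: the terms, and their number, depend on $P$. The example $\mathcal N$ shows that the exchange is not a formality.

Each $V(A_n)$ is CD, with Jónsson terms $x,f_n(x,y,z),z$, because $f_n$ is a majority operation on $A_n$. Yet $\mathcal N=V(A_1,A_2,\dots)$ is not CD. Let $B$ be the algebra on $\{0,1\}$ in which all $f_i$ are first projections. An identity uses only finitely many of the $f_i$; if it holds in all $A_n$, take $n$ larger than all the indices that occur, and see that it holds in $B$. By Birkhoff's theorem $B\in\mathcal N$. Every equivalence relation on the four-element algebra $B^2$ is a congruence. The partitions $12|34$, $13|24$, $14|23$ have pairwise meets $0$ and pairwise joins $1$, so $\mathrm{Con}\,B^2$ is not distributive.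

So knowing CD for a family of finite generators is not enough. The hypothesis of Theorem A also speaks about finite members such as $B$ that nobody handed us, and a proof must apply it to algebras *manufactured from the failure of distributivity*.

There is a second obstruction, already for two algebras. Given Jónsson terms $d_i$ for $V(P)$ and $e_j$ for $V(P')$, one would like to use composites $e_j(x,d_i(x,y,z),z)$. But the links of the $d_i$ may fail on $P'$. With $P=A_1$ and $P'=A_2$ the composite $f_2(x,f_1(x,y,z),z)$ is $x$ on $A_1$, and it is $f_2(x,x,z)=x$ on $A_2$: all linking is lost. Chains repair this, because their links hold in all of $\mathcal V$.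

Both repairs are used below. First, locally available Jónsson terms will be converted into chains (Lemma 1 and the proof of Theorem A). Second, the failure of CD will be concentrated in just two SI algebras (Lemma 3).

## 6. Producing chains, and using them

The next lemma converts a statement about one congruence of $F_{\mathcal V}(x,z)$ into a chain. For a set $M$ of ternary terms and $F=F_{\mathcal V}(x,z)$ put
$$
\theta_M=\mathrm{Cg}^F\{(d(x,x,z),d(x,z,z)):d\in M\}.
$$

**Lemma 1.** If $(x,z)\in\theta_M$, then there is a chain for $\mathcal V$ that is good on every $P\in\mathcal V$ on which all $d\in M$ are good.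

*Proof.* **Step 1: read off the chain.** By Mal'cev's description there are $x=u_0,\dots,u_l=z$ in $F$, unary polynomials $q_j$ of $F$, and $d_j\in M$ with
$$
\{u_{j-1},u_j\}=\{q_j(d_j(x,x,z)),\,q_j(d_j(x,z,z))\}.
$$
Since $\mathcal V$ is nontrivial, $x\neq z$ in $F$, so $l\ge1$. A unary polynomial is a term $t(u,g_1,\dots,g_k)$ with constants $g_i\in F$, and each $g_i$ is a term in $x,z$; so $q_j(u)=p_j(u,x,z)$ for a ternary term $p_j$. Put
$$
D_j(x,y,z):=p_j(d_j(x,y,z),x,z).
$$
Then $D_j(x,x,z)=q_j(d_j(x,x,z))$ and $D_j(x,z,z)=q_j(d_j(x,z,z))$ in $F$. Choose $s_j,s_j'$ with $\{s_j,s_j'\}=\{x,z\}$ so that $u_{j-1}=D_j(x,s_j,z)$ and $u_j=D_j(x,s_j',z)$. The equalities $u_0=x$, $u_l=z$ and the coincidence of the end of step $j$ with the start of step $j+1$ are exactly (2), read in $F$ at its generators. Hence (2) holds in $\mathcal V$, and $(D_j)$ is a chain.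

**Step 2: check goodness.** Suppose all $d\in M$ are good on $P$. In $P$,
$$
D_j(x,y,x)=p_j(d_j(x,y,x),x,x)=p_j(x,x,x)=p_j(d_j(x,x,x),x,x)=D_j(x,x,x)=x.
$$
The second and third equalities use goodness of $d_j$ on $P$, and the last is (3). $\square$

**Lemma 2.** If there is a chain for $\mathcal V$ good on all members of $\mathcal V$, then $\mathcal V$ is CD.

*Proof.* We show $\alpha\wedge(\beta\vee\gamma)\le(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)$ in $\mathrm{Con}\,A$ for $A\in\mathcal V$; the other inclusion always holds. Let $(a,c)$ be in the left side. Take $a=b_0,b_1,\dots,b_k=c$ with consecutive elements related by $\beta$ or by $\gamma$. For each $j$, consecutive elements of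
$$
D_j(a,b_0,c),\ D_j(a,b_1,c),\ \dots,\ D_j(a,b_k,c)
$$
are related by $\beta$ or by $\gamma$. Since $(a,c)\in\alpha$, also $D_j(a,b_r,c)\mathrel{\alpha}D_j(a,b_r,a)=a$ for every $r$, so all these elements lie in one $\alpha$-class. Hence consecutive ones are related by $\alpha\wedge\beta$ or by $\alpha\wedge\gamma$, and $D_j(a,a,c)$ and $D_j(a,c,c)$ are related by $(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)$. This holds for every $j$, so following the links (2), evaluated at $x=a$, $z=c$, we move from $a$ to $c$ inside $(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)$. $\square$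

## 7. Two subdirectly irreducible algebras that witness the failure

**Lemma 3.** If $\mathcal V$ is not CD, then there are SI algebras $Q,Q'\in\mathcal V$ such that no chain for $\mathcal V$ is good on both $Q$ and $Q'$.

The plan: $Q$ is a quotient of $F_{\mathcal V}(x,z)$ in which the globally good terms fail to link $\bar x$ to $\bar z$. From $Q$ we build an algebra $S$ with an explicit failure of distributivity at a pair $(\hat x,\hat z)$, and $Q'$ is an SI quotient of $S$ in which the failure survives.

*Proof.* **Step 1: the algebra $Q$.** Let $F=F_{\mathcal V}(x,z)$, let $\mathcal L$ be the set of ternary terms $L$ with $\mathcal V\models L(x,y,x)\approx x$, and let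
$$
\varepsilon=\theta_{\mathcal L}=\mathrm{Cg}^F\{(L(x,x,z),L(x,z,z)):L\in\mathcal L\}.
$$
If $(x,z)\in\varepsilon$, Lemma 1 with $M=\mathcal L$ gives a chain good on every member of $\mathcal V$, and Lemma 2 makes $\mathcal V$ CD. So $(x,z)\notin\varepsilon$. By Fact Z choose $\varphi\ge\varepsilon$ maximal with $(x,z)\notin\varphi$. Then $Q=F/\varphi$ is SI. Write $\bar x\ne\bar z$ for the images of $x,z$.

**Step 2: the algebra $S$ and its elements over $x$.** Let $R=F_{\mathcal V}(x,y)$, and let $S\le R\times Q\times Q$ be generated by
$$
\hat x=(x;\bar x,\bar x),\qquad \hat w=(y;\bar x,\bar z),\qquad \hat z=(x;\bar z,\bar z).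
$$

*Claim 1. If $(x;a,b)\in S$, then $a=b$.* Write $(x;a,b)=G(\hat x,\hat w,\hat z)$ with a ternary term $G$. The first coordinate says $G(x,y,x)=x$ in the free algebra $R$, so $G\in\mathcal L$. The other two coordinates are $a=G(\bar x,\bar x,\bar z)$ and $b=G(\bar x,\bar z,\bar z)$. They are equal because $\varphi\ge\varepsilon$.

**Step 3: distributivity fails in $S$, and this gives $Q'$.** Let $\alpha,\beta,\gamma\in\mathrm{Con}\,S$ be the kernels of the projections to $R$, to the first $Q$ and to the second $Q$. Put $\delta=(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)$. By inspection $\hat x\mathrel\alpha\hat z$ and $\hat x\mathrel\beta\hat w\mathrel\gamma\hat z$, so $(\hat x,\hat z)\in\alpha\wedge(\beta\vee\gamma)$.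

*Claim 2. $(\hat x,\hat z)\notin\delta$.* A sequence of $(\alpha\wedge\beta)$- and $(\alpha\wedge\gamma)$-steps starting at $\hat x$ stays among the elements with $R$-coordinate $x$. By Claim 1 these have the form $(x;a,a)$. Two such elements that agree in one of the $Q$-coordinates are equal, so the sequence is constant. Since $\bar x\neq\bar z$, it does not reach $\hat z$.

By Fact Z choose $\varphi'\ge\delta$ in $\mathrm{Con}\,S$ maximal with $(\hat x,\hat z)\notin\varphi'$. Then $Q'=S/\varphi'$ is SI.

**Step 4: what one term does.** This step transports goodness on $Q$ and $Q'$ into a relation in $\varphi'$. We claim: *if $D$ is a ternary term with $\mathcal V\models D(x,x,x)\approx x$ that is good on $Q$ and on $Q'$, then*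
$$
D(\hat x,\hat x,\hat z)\mathrel{\varphi'}D(\hat x,\hat z,\hat z). \tag{4}
$$
Put $a=D(\bar x,\bar x,\bar z)$ and $b=D(\bar x,\bar z,\bar z)$ in $Q$. Since $D(x,x,x)=x$ in $R$,
$$
\hat a:=D(\hat x,\hat x,\hat z)=(x;a,a),\qquad \hat b:=D(\hat x,\hat z,\hat z)=(x;b,b).
$$
Now consider three elements of $S$, where goodness on $Q$ simplifies the $Q$-coordinates of the last two:
$$
\begin{aligned}
h&:=D(\hat x,\hat w,\hat z)=(D(x,y,x);\,a,\,b),\\
k&:=D(\hat a,\hat w,\hat a)=(D(x,y,x);\,D(a,\bar x,a),\,D(a,\bar z,a))=(D(x,y,x);\,a,\,a),\\
k'&:=D(\hat b,\hat w,\hat b)=(D(x,y,x);\,D(b,\bar x,b),\,D(b,\bar z,b))=(D(x,y,x);\,b,\,b).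
\end{aligned}
$$
The elements $h,k$ agree in $R$ and in the first $Q$, so $(h,k)\in\alpha\wedge\beta\le\varphi'$. The elements $h,k'$ agree in $R$ and in the second $Q$, so $(h,k')\in\alpha\wedge\gamma\le\varphi'$. Since $D$ is good on $Q'=S/\varphi'$, we have $k=D(\hat a,\hat w,\hat a)\mathrel{\varphi'}\hat a$ and $k'=D(\hat b,\hat w,\hat b)\mathrel{\varphi'}\hat b$. Altogether
$$
\hat a\mathrel{\varphi'}k\mathrel{\varphi'}h\mathrel{\varphi'}k'\mathrel{\varphi'}\hat b .
$$

**Step 5: no common good chain.** Suppose a chain $D_1,\dots,D_l$ is good on $Q$ and on $Q'$. By (3) its terms are idempotent in $\mathcal V$, so (4) holds for each $D_j$. Evaluate (2) in $S$ at $\hat x,\hat z$: it leads from $\hat x$ to $\hat z$, passing for each $j$ between $D_j(\hat x,\hat x,\hat z)$ and $D_j(\hat x,\hat z,\hat z)$ in one direction or the other. Hence $\hat x\mathrel{\varphi'}\hat z$, a contradiction. $\square$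

*A check by hand.* Let $\mathcal V$ be the $\mathbb F_2$-spaces. Here $\mathcal L$ consists of the terms $x$ and $z$, so $\varepsilon=0$. As $\varphi$ we may take the congruence of the subspace $\{0,x\}$ of $F$: it omits $x-z=x+z$ and is maximal with this property, having codimension $1$. So $Q=\mathbb F_2$ with $\bar x=0$, $\bar z=1$. The elements of $S$ are
$$
p\hat x+q\hat w+r\hat z=((p+r)x+qy;\ r,\ q+r)\qquad(p,q,r\in\mathbb F_2).
$$
If the first coordinate is $x$, then $q=0$ and the element is $(x;r,r)$, as Claim 1 says. If the first coordinate is $0$, then $q=0$ and $p=r$; if moreover one of the $Q$-coordinates is $0$, then $r=0$. So $\alpha\wedge\beta=\alpha\wedge\gamma=0$ and $\delta=0$. Finally $Q'$ is one-dimensional, and we saw in Section 2 that no chain is good on $\mathbb F_2$.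

*Why chains and not Jónsson terms.* With Lemma 3 in hand, and $Q,Q'$ finite, one might feed Jónsson terms $d_i$ of $V(Q\times Q')$ into Step 4. They are good on $Q$ and $Q'$, but nothing makes them idempotent in all of $\mathcal V$. For a small instance, let $P$ and $P'$ be $\{0,1\}$ with the majority operation and a unary operation $u$, where $u$ is the identity on $P$ and constantly $0$ on $P'$. Then $x,\ u(\mathrm{maj}(x,y,z)),\ z$ are Jónsson terms for $V(P)$, but the middle one is not idempotent on $P'$. If $r=d(x,x,x)\ne x$ in $R$, then $d(\hat x,\hat x,\hat z)=(r;a,a)$, and $k$ has $R$-coordinate $d(r,y,r)$, whereas $h$ has $d(x,y,x)$. The relation $(h,k)\in\alpha$ is no longer available, and this is the exact point where the argument stops. For chains (3) gives idempotence for free. So what is left is to find good chains.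

## 8. Good chains on finite algebras, and Theorem A

*Proof of Theorem A.* Let $\mathcal V$ be residually finite with every finitely generated subvariety CD.

**Step 1: for every finite $P\in\mathcal V$ there is a chain for $\mathcal V$ good on $P$.** This is where Jónsson terms, whose links are only local, are turned into a chain, whose links are global. Let $M$ be the set of *all* ternary terms good on $P$, and let $F=F_{\mathcal V}(x,z)$. By Lemma 1 it suffices that $(x,z)\in\theta_M$. Suppose not. The algebra $F/\theta_M$ lies in $\mathcal V$, so by residual finiteness there is $\psi\ge\theta_M$ in $\mathrm{Con}\,F$ of finite index with $(x,z)\notin\psi$. Put $Q''=F/\psi$, a finite algebra. Then $V(P\times Q'')$ is a finitely generated subvariety of $\mathcal V$, hence CD. Let $d_0,\dots,d_m$ be Jónsson terms for it. They are good on $P$, so $d_i\in M$, and therefore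
$$
d_i(x,x,z)\mathrel\psi d_i(x,z,z)\qquad(0\le i\le m), \tag{5}
$$
because $\psi\ge\theta_M$. The links in (1) hold in $Q''=F/\psi$, so
$$
d_i(x,x,z)\mathrel\psi d_{i+1}(x,x,z)\ (i\text{ even}),\qquad d_i(x,z,z)\mathrel\psi d_{i+1}(x,z,z)\ (i\text{ odd}).
$$
Together with (5), all the elements $d_i(x,x,z)$ and $d_i(x,z,z)$ are $\psi$-related to each other. Since $d_0(x,x,z)=x$ and $d_m(x,z,z)=z$, we get $(x,z)\in\psi$, a contradiction.

Notice how the Jónsson terms are used twice: on $P$ only for goodness, on $Q''$ for the links. The algebra $Q''$ was manufactured from the assumption that no good chain exists.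

**Step 2: combine with Lemma 3.** Suppose $\mathcal V$ is not CD, and take SI algebras $Q,Q'$ as in Lemma 3. They are finite because $\mathcal V$ is residually finite, even though $R$ and $S$ may be infinite. Step 1 with $P=Q\times Q'$ gives a chain good on $Q\times Q'$. Goodness is an identity, so it passes to the homomorphic images $Q$ and $Q'$. This contradicts Lemma 3. So $\mathcal V$ is CD, and no variety is ACD. $\blacksquare$

## 9. Composing chains, and Theorem B

*Proof of Theorem B.* If $\mathcal V$ is CD, so are its subvarieties. For the converse, assume $V(T_1,T_2)$ is CD for all SI $T_1,T_2\in\mathcal V$.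

**Step 1: for each SI $P\in\mathcal V$ there is a chain good on $P$.** This is Step 1 of Section 8 with Fact Z replacing residual finiteness. Let $M$ be the set of ternary terms good on $P$ and suppose $(x,z)\notin\theta_M$. By Fact Z choose $\psi\ge\theta_M$ maximal with $(x,z)\notin\psi$; then $Q''=F/\psi$ is SI. By hypothesis $V(P,Q'')$ is CD. Let $d_0,\dots,d_m$ be Jónsson terms for it. They are good on $P$, so they lie in $M$ and satisfy (5); they satisfy the links of (1) in $Q''$. As before, $x=d_0(x,x,z)\mathrel\psi\cdots\mathrel\psi d_m(x,z,z)=z$, a contradiction. So $(x,z)\in\theta_M$, and Lemma 1 gives the chain.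

**Step 2: if a chain is good on $Q$ and another chain is good on $Q'$, then some chain is good on both.** We can no longer apply Step 1 to $Q\times Q'$, which need not be SI, so we compose instead. Let $D_1,\dots,D_l$ with $s_i,s_i'$ be good on $Q$, and let $E_1,\dots,E_k$ with $t_j,t_j'$ be good on $Q'$. Put
$$
C_{j,i}(x,y,z)=E_j(x,D_i(x,y,z),z).
$$
Fix $j$ and substitute the links of $(D_i)$ into the middle argument of $E_j$. In $\mathcal V$,
$$
E_j(x,x,z)\approx C_{j,1}(x,s_1,z),\qquad C_{j,i}(x,s_i',z)\approx C_{j,i+1}(x,s_{i+1},z)\ (1\le i<l),\qquad C_{j,l}(x,s_l',z)\approx E_j(x,z,z). \tag{6}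
$$
So $C_{j,1},\dots,C_{j,l}$, with starting variables $s_i$ and final variables $s_i'$, lead from $E_j(x,x,z)$ to $E_j(x,z,z)$. Read backwards, the sequence $C_{j,l},\dots,C_{j,1}$, with starting variables $s_i'$ and final variables $s_i$, leads from $E_j(x,z,z)$ to $E_j(x,x,z)$. Use the first if $t_j=x$ and the second if $t_j=z$; in either case the segment leads from $E_j(x,t_j,z)$ to $E_j(x,t_j',z)$. By the links of $(E_j)$, the first segment starts at $E_1(x,t_1,z)\approx x$, the end $E_j(x,t_j',z)$ of segment $j$ is the start $E_{j+1}(x,t_{j+1},z)$ of the next one, and the last segment ends at $E_k(x,t_k',z)\approx z$. Concatenating the segments for $j=1,\dots,k$ therefore gives a chain whose terms are the $C_{j,i}$.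

It is good on both algebras. On $Q$ we have $C_{j,i}(x,y,x)=E_j(x,D_i(x,y,x),x)=E_j(x,x,x)=x$, by goodness of $D_i$ and by (3) for $E_j$. On $Q'$ we have $C_{j,i}(x,y,x)=E_j(x,D_i(x,y,x),x)=x$ by goodness of $E_j$.

**Step 3: conclude.** By Steps 1 and 2 any two SI members of $\mathcal V$ have a common good chain. By Lemma 3, $\mathcal V$ is CD. $\blacksquare$

*The composition in $\mathcal N$.* From $f_1(x,y,z),\,f_1(y,z,z)$ (good on $A_1$) and $f_2(x,y,z),\,f_2(y,z,z)$ (good on $A_2$), Step 2 produces the chain
$$
f_2(x,f_1(x,y,z),z),\quad f_2(x,f_1(y,z,z),z),\quad f_2(f_1(x,y,z),z,z),\quad f_2(f_1(y,z,z),z,z).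
$$
On $A_1$, where $f_2$ is the first projection, these are $x,\ x,\ f_1(x,y,z),\ f_1(y,z,z)$. On $A_2$, where $f_1$ is the first projection and $f_2$ is majority, they are $x,\ f_2(x,y,z),\ z,\ z$. All are good. The first term is the composite that was useless in Section 5; the others now carry the links. Any finitely many of the $A_n$ can be handled this way, but the algebra $B$ cannot: on $B$ every ternary term is a projection, the good ones are $x$ and $z$, and for these $D(x,x,z)=D(x,z,z)$, so no chain is good on $B$. In $\mathcal N$, the pair $Q=Q'=B$ is thus a pair as in Lemma 3.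

## 10. Idempotent varieties, and Theorem C

When $\mathcal V$ is idempotent, every term is idempotent, and the obstacle described at the end of Section 7 disappears. Moreover $Q$ turns out to sit inside $Q'$, so one SI algebra suffices.

*Proof of Theorem C.* Only "if" needs proof. Assume $V(T)$ is CD for every SI $T\in\mathcal V$, suppose $\mathcal V$ is not CD, and take $F,\varepsilon,\varphi,Q,R,S,\delta,\varphi',Q'$ exactly as in Steps 1–3 of the proof of Lemma 3.

**Step 1: $Q$ embeds in $Q'$.** For a binary term $g$ write $\bar g=g(\bar x,\bar z)\in Q$. In $R$ we have $g(x,x)=x$ by idempotence, so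
$$
g(\hat x,\hat z)=(g(x,x);\bar g,\bar g)=(x;\bar g,\bar g).
$$
Hence the homomorphism $F\to S$ with $x\mapsto\hat x$, $z\mapsto\hat z$ identifies two elements $g,g'$ of $F$ exactly when $\bar g=\bar g'$; that is, its kernel is $\varphi$. Let $\varphi_1$ be the kernel of the composite $F\to S\to S/\varphi'=Q'$. Then $\varphi_1\ge\varphi\ge\varepsilon$, and $(x,z)\notin\varphi_1$ because $(\hat x,\hat z)\notin\varphi'$. By maximality of $\varphi$, $\varphi_1=\varphi$. So $Q=F/\varphi$ embeds in $Q'$.

**Step 2: apply Step 4 of Lemma 3 to Jónsson terms.** By hypothesis $V(Q')$ is CD. Let $d_0=x,\dots,d_m=z$ be Jónsson terms for it. They satisfy (1) on $Q'$ and, by Step 1, on $Q$; in particular they are good on both. They are idempotent in $\mathcal V$ because $\mathcal V$ is. So (4) applies to each $d_i$. With $a_i=d_i(\bar x,\bar x,\bar z)$, $b_i=d_i(\bar x,\bar z,\bar z)$ and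
$$
\hat a_i=d_i(\hat x,\hat x,\hat z)=(x;a_i,a_i),\qquad \hat b_i=d_i(\hat x,\hat z,\hat z)=(x;b_i,b_i),
$$
it says $\hat a_i\mathrel{\varphi'}\hat b_i$ for all $i$.

**Step 3: link.** The Jónsson identities in $Q$ give $a_i=a_{i+1}$ for $i$ even and $b_i=b_{i+1}$ for $i$ odd. Hence $\hat a_i=\hat a_{i+1}$ for $i$ even and $\hat b_i=\hat b_{i+1}$ for $i$ odd. So all $\hat a_i$ and $\hat b_i$ are $\varphi'$-related to each other. Since $\hat a_0=\hat b_0=\hat x$ and $\hat a_m=\hat b_m=\hat z$, we get $\hat x\mathrel{\varphi'}\hat z$, a contradiction. $\blacksquare$

Idempotence entered twice: in Step 1, for the kernel of $F\to S$, and in Step 2, to make (4) available for terms that are not known to form a chain. These notes do not decide whether "two" can be replaced by "one" in Theorem B for non-idempotent varieties.
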